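
\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{corollary}[theorem]{Corollary}
\newtheorem{fact}[theorem]{Fact}
\theoremstyle{definition}
\newtheorem{example}[theorem]{Example}
\newtheorem{remark}[theorem]{Remark}

\title{Additivity of dimension for expansions of the real field by closed sets}


\begin{abstract}
Let $E\subseteq\mathbb R$ be closed, and suppose that the structure $\mathbb K=\langle\mathbb R,+,\cdot,E\rangle$ does not define the set of natural numbers. We show that the topological dimension of $\mathbb K$-definable sets is additive: a definable family of $p$-dimensional sets over a base of dimension $q$ has a total space of dimension $p+q$. This answers a question from \cite{source}. The same holds for expansions of any o-minimal expansion of the real field by any collection of closed subsets of $\mathbb R$, and it persists after naming all subsets of all powers of all definable closed nowhere dense subsets of $\mathbb R$. For such structures additivity is in fact equivalent to not defining $\mathbb N$.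
\end{abstract}

\section{Introduction}

\subsection{The question}
Let $E\subseteq\mathbb R$ be a closed set and let $\mathbb K=\langle\mathbb R,+,\cdot,E\rangle$ be the expansion of the real field by a predicate for $E$. Throughout, ``definable'' means definable with parameters, and $\mathbb R^n$ carries the Euclidean topology; $\mathbb R^0$ is a point. A \emph{coordinate projection} $\mathbb R^n\to\mathbb R^k$ keeps some $k$ of the $n$ coordinates.

The topological dimension of a set counts the independent coordinate directions in which it is fat. Put $\dim\emptyset=-\infty$. For nonempty $A\subseteq\mathbb R^n$ let $\dim A$ be the largest $k\le n$ such that $\pi(A)$ has nonempty interior in $\mathbb R^k$ for some coordinate projection $\pi:\mathbb R^n\to\mathbb R^k$. Thus every nonempty set has dimension at least $0$, and $\dim A=n$ if and only if $A$ has interior. (``Has interior'' always means ``has nonempty interior''.) When $\mathbb K$ does not define the set $\mathbb N$ of natural numbers, this dimension is known to agree with Hausdorff dimension on definable sets; a definable set of dimension $0$ need not be finite \cite{source}.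

A dimension deserves its name if it adds up along fibers. For $A\subseteq\mathbb R^{n+m}$ and $x\in\mathbb R^n$ write $A_x=\{y\in\mathbb R^m:(x,y)\in A\}$, and for $p\in\{-\infty,0,1,\dots,m\}$ put $A(p)=\{x\in\mathbb R^n:\dim A_x=p\}$.

\medskip\noindent
\textbf{Axiom (Dim 5).} \emph{For every definable $A\subseteq\mathbb R^{n+m}$ and every $p$, the set $A(p)$ is definable, and if $p\ne-\infty$, then}
\[
\dim\{(x,y)\in A: x\in A(p)\}=\dim A(p)+p .
\]

\noindent
The question, posed as open in \cite{source}, is whether (Dim 5) holds on $\mathbb K$ for every closed $E\subseteq\mathbb R$ such that $\mathbb K$ does not define $\mathbb N$. We show that it does.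

\subsection{What could go wrong}\label{sec:wrong}
Consider $n=m=1$ and $p=0$. The axiom then says in particular that a zero-dimensional family of zero-dimensional sets has a zero-dimensional union:
\begin{equation}\label{eq:key}
\parbox{0.8\textwidth}{Let $A\subseteq\mathbb R^2$ be definable and let $X\subseteq\mathbb R$ be its projection to the first coordinate. If $X$ has empty interior and every $A_x$ with $x\in X$ has empty interior, then $\bigcup_{x\in X}A_x$ has empty interior.}
\end{equation}
Indeed, here $A(0)=X$, so $\dim A\le 0$, and the union is a coordinate projection of $A$. If $X$ is countable and the $A_x$ are nowhere dense, then \eqref{eq:key} follows from Baire's theorem. But $X$ may be uncountable, and then \eqref{eq:key} can fail even for simple closed sets.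

\begin{example}\label{ex:cantor}
Let $C$ be the middle-thirds Cantor set. Then $C+C=[0,2]$: the set $\frac12C$ consists of the sums $\sum_{i\ge1}a_i3^{-i}$ with all $a_i\in\{0,1\}$, so $\frac12C+\frac12C$ consists of all such sums with $a_i\in\{0,1,2\}$, which is $[0,1]$. Hence $A=\{(x,y):x\in C,\ y\in x+C\}$ has a base and fibers of dimension $0$, but it projects onto $[0,2]$. So (Dim 5) fails on $\langle\mathbb R,+,\cdot,C\rangle$.
\end{example}

There is a second, less visible danger: the union may have empty interior and yet be dense in an interval.

\begin{example}\label{ex:discrete}
Let $q_1,q_2,\dots$ enumerate the rationals in $(0,1)$ and let $G=\{2^k+q_k:k\ge1\}\cup\{-2^k:k\ge1\}$. This set is closed and discrete, yet $G+G$ contains every $q_k$, so it is dense in $(0,1)$. It is countable, so it has empty interior. The set $A=\{(x,y):x\in G,\ y\in x+G\}$ does not itself violate (Dim 5). But a definable subset of $\mathbb R$ that is somewhere dense and has empty interior, such as $G+G$, always leads to a violation, by a two-fiber trick given in Section~\ref{sec:equiv}. So (Dim 5) fails on $\langle\mathbb R,+,\cdot,G\rangle$.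
\end{example}

By our theorem, $\mathbb N$ must be definable in both examples. This can also be seen directly, for two different reasons, each expressed by a published theorem. The Cantor set has positive Minkowski dimension, whereas bounded nowhere dense definable sets have Minkowski dimension $0$ when $\mathbb N$ is not definable (Fact~\ref{fact:mink} below). In Example~\ref{ex:discrete} the map $2^k+q_k\mapsto q_k$ is definable (subtract from $g\in G\cap(0,\infty)$ the largest element of $-G$ in $(0,g]$), its domain is closed and discrete, and its image is somewhere dense; this makes $\mathbb N$ definable by Fact~\ref{fact:discrete}. Our proof shows that, for expansions by closed sets, excluding these two phenomena is enough.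

\subsection{Results}
Fix an o-minimal expansion $\mathcal R$ of the real field and call a set or map \emph{tame} if it is definable in $\mathcal R$. For the question above, $\mathcal R$ is the real field itself and tame means semialgebraic.

\begin{theorem}\label{thm:A}
If $E\subseteq\mathbb R$ is closed and $\mathbb K=\langle\mathbb R,+,\cdot,E\rangle$ does not define $\mathbb N$, then $\dim$ satisfies \textup{(Dim 5)} on $\mathbb K$.
\end{theorem}

\begin{theorem}\label{thm:B}
Let $\mathcal G$ be any collection of closed subsets of $\mathbb R$ and let $\mathbb K=(\mathcal R,(E)_{E\in\mathcal G})$. Let $\mathbb K^\#$ be the expansion of $\mathbb K$ by all subsets of all powers $G^k$, $k\ge1$, where $G$ ranges over all $\mathbb K$-definable closed nowhere dense subsets of $\mathbb R$. The following are equivalent: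
\begin{enumerate}
\item[\textup{(1)}] $\mathbb K$ does not define $\mathbb N$;
\item[\textup{(2)}] every $\mathbb K$-definable subset of $\mathbb R$ has interior or is nowhere dense;
\item[\textup{(3)}] $\dim$ satisfies \textup{(Dim 5)} on $\mathbb K$;
\item[\textup{(4)}] $\dim$ satisfies \textup{(Dim 5)} on $\mathbb K^\#$;
\item[\textup{(5)}] $\mathbb K^\#$ does not define $\mathbb N$.
\end{enumerate}
\end{theorem}

Theorem~\ref{thm:A} is the implication (1)$\Rightarrow$(3) for $\mathcal R=\langle\mathbb R,+,\cdot\rangle$ and $\mathcal G=\{E\}$.

\subsection{Plan of the proof}
The heart of the matter is statement \eqref{eq:key}, in the stronger form that the union is nowhere dense, and for bases in $\mathbb R^n$ (Proposition~\ref{prop:key}). Its proof has two parts.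

First, \emph{tame images of small sets are small} (Section~\ref{sec:images}): if $G\subseteq\mathbb R$ is $\mathbb K$-definable, closed and nowhere dense and $g:\mathbb R^m\to\mathbb R$ is tame, then $g(G^m)$ is nowhere dense. The case $g(x,y)=x+y$ already contains the idea.

Second, \emph{all fibers with empty interior are covered in this way, uniformly in the parameter} (Section~\ref{sec:normal}). A normal form for definable sets yields one small set $E_0$ and finitely many tame functions $f_i$ such that each fiber $A_x$ with empty interior lies in the closure of $\bigcup_if_i(E_0^m\times\{x\})$. If $x$ runs through a zero-dimensional set, its coordinates run through a small set too, so $\bigcup_xA_x$ lies in the closure of finitely many tame images of powers of a single small set.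

The passage to arbitrary $n,m,p$ uses only Baire category and bookkeeping (Sections~\ref{sec:baire} and~\ref{sec:add}). Section~\ref{sec:equiv} proves the remaining implications of Theorem~\ref{thm:B} and shows that closedness cannot be dropped.

The assumption that $\mathbb N$ is not definable enters only in Section~\ref{sec:images}, through Facts~\ref{fact:mink} and~\ref{fact:discrete}. Closedness of the sets in $\mathcal G$ enters only in Lemma~\ref{lem:reduce}, where each $E\in\mathcal G$ is recovered from a nowhere dense set.

\section{Tools}\label{sec:tools}

``Nowhere dense'' means that the closure has empty interior, and ``somewhere dense'' is its negation. A ``box'' is a nonempty open box. Since $\dim$ is defined topologically, it does not depend on the ambient structure. We put $-\infty+k=k+(-\infty)=-\infty$.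

\paragraph{Cells.} We use cell decomposition in o-minimal structures \cite{vdD} in the following form. Given finitely many tame subsets of $\mathbb R^{k+1}$, there is a finite partition of $\mathbb R^{k+1}$ into tame cells such that each given set is a union of cells and the projections of the cells to $\mathbb R^k$ form a cell decomposition of $\mathbb R^k$. Over each cell $B\subseteq\mathbb R^k$ of the latter, the cells of $\mathbb R^{k+1}$ are the graphs of finitely many continuous tame functions $\xi_1<\dots<\xi_r$ on $B$ and the bands below, between and above these graphs. Moreover, for a tame function $g:\mathbb R^m\to\mathbb R$ there is a finite partition of $\mathbb R^m$ into $C^1$ cells $C$ with the following property: if $d=\dim C$, some coordinate projection $p:\mathbb R^m\to\mathbb R^d$ maps $C$ homeomorphically onto an open cell $p(C)\subseteq\mathbb R^d$, the inverse $s:p(C)\to C$ is $C^1$, and $g\circ s$ is $C^1$.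

\begin{fact}[Fornasiero--Hieronymi--Miller \cite{FHM}]\label{fact:mink}
If an expansion of the real field does not define $\mathbb N$, then every nonempty bounded nowhere dense definable subset of $\mathbb R$ has upper Minkowski dimension $0$.
\end{fact}

\noindent
Explicitly: if $K$ is such a set, then for every $\eta>0$ there is $c>0$ such that for all $\varepsilon\in(0,1)$ the set $K$ is covered by at most $c\,\varepsilon^{-\eta}$ intervals of length $\varepsilon$.

\begin{fact}[Hieronymi \cite{H}, case of one variable]\label{fact:discrete}
If $D\subseteq\mathbb R$ is closed and discrete and $f:D\to\mathbb R$ has somewhere dense image, then $\langle\mathbb R,+,\cdot,f\rangle$ defines $\mathbb Z$.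
\end{fact}

\medskip
\noindent\textbf{Standing assumption.} In Sections~\ref{sec:images}--\ref{sec:add}, $\mathbb K$ is as in Theorem~\ref{thm:B} and does not define $\mathbb N$. A \emph{small set} is a $\mathbb K$-definable closed nowhere dense subset of $\mathbb R$. Finite unions of small sets are small.

\section{Tame images of small sets}\label{sec:images}

As the examples in Section~\ref{sec:wrong} warn, there are two things to control. On bounded parts, images must not acquire interior; here Minkowski dimension $0$ suffices. Then the images of larger and larger bounded parts must not accumulate to something dense. We treat the second point first, in a form independent of how the bounded images arise. To use Fact~\ref{fact:discrete} we need infinite definable discrete sets.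

\begin{lemma}\label{lem:D}
If there is an infinite small set, then there is an infinite $\mathbb K$-definable $H\subseteq(0,\infty)$ such that $H\cap[\varepsilon,\infty)$ is finite for every $\varepsilon>0$. Consequently $D=\{1/h:h\in H\}\subseteq(0,\infty)$ is unbounded and meets each bounded set in a finite set.
\end{lemma}

\begin{proof}
Let $G$ be an infinite small set. The map $\varphi(x)=x/\sqrt{1+x^2}$ is a homeomorphism $\mathbb R\to(-1,1)$, so $\varphi(G)$ is infinite, closed in $(-1,1)$ and nowhere dense. Between any two of its points lies a component of $(-1,1)\setminus\varphi(G)$, so there are infinitely many components. They are disjoint intervals of total length at most $2$; hence for each $\varepsilon>0$ only finitely many have length at least $\varepsilon$. Let $H$ be the set of lengths of components. It is $\mathbb K$-definable, and $H\cap[\varepsilon,\infty)$ is finite. Each length occurs only finitely often, so $H$ is infinite. Therefore $H$ has elements arbitrarily close to $0$, so $D$ is unbounded. For $R>0$ the set $D\cap(0,R]$ corresponds to the finite set $H\cap[1/R,\infty)$.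
\end{proof}

\begin{lemma}\label{lem:union}
Suppose there is an infinite small set. Let $(X_r)_{r>0}$ be a $\mathbb K$-definable family of compact subsets of $\mathbb R$ with empty interior such that $X_r\subseteq X_{r'}$ for $r\le r'$. Then $\bigcup_{r>0}X_r$ is nowhere dense.
\end{lemma}

\begin{proof}
Suppose not. After an affine change of coordinate, $\bigcup_rX_r$ is dense in $(0,1)$. The plan is to replace the sets $X_r$ by endpoints of their long complementary intervals: there are only finitely many of these at a time, but together they are still dense. Spreading them out along the line yields a function as in Fact~\ref{fact:discrete}.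

Take $D$ from Lemma~\ref{lem:D}. For $d,d'\in D$ let $Y_{d,d'}\subseteq[0,1]$ be the finite set of endpoints of those components of $(0,1)\setminus X_d$ that have length at least $1/d'$, and let $Y=\bigcup_{d,d'\in D}Y_{d,d'}$.

\emph{$Y$ is dense in $(0,1)$.} Let $J\subseteq(0,1)$ be a nonempty open interval. Since $D$ is unbounded and $X_r$ increases with $r$, there are $d\in D$ and $x\in J\cap X_d$. As $X_d$ has empty interior, there is $z\in J\setminus X_d$. The component of $(0,1)\setminus X_d$ containing $z$ does not contain $x$, so it has an endpoint between $x$ and $z$ (possibly $x$), hence in $J$. This endpoint lies in $Y_{d,d'}$ for all large $d'\in D$.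

\emph{Coding by one variable.} Let $T=D+D\subseteq(0,\infty)$. If $d+d'\le R$ with $d,d'\in D$, then both $d$ and $d'$ lie in the finite set $D\cap(0,R]$. Hence $T$ meets bounded sets in finite sets, and each $t\in T$ is $d+d'$ for only finitely many pairs $(d,d')\in D^2$. So $S_t=\bigcup_{d+d'=t}Y_{d,d'}$ is finite. Also $T$ is unbounded, so $t^+=\min\bigl(T\cap(t,\infty)\bigr)$ exists. Put
\[
D^*=\bigl\{t+\tfrac12y(t^+-t):t\in T,\ y\in S_t\bigr\},\qquad f\bigl(t+\tfrac12y(t^+-t)\bigr)=y .
\]
Since $0\le y\le1$, the point $t+\frac12y(t^+-t)$ lies in $[t,t^+)$. These intervals are disjoint, so the point determines $t$ and then $y$; thus $f:D^*\to\mathbb R$ is well defined. The set $D^*$ has finitely many points in each $[t,t^+)$, hence in each bounded set, so it is closed and discrete. Finally, $f$ is $\mathbb K$-definable and $f(D^*)=Y$ is somewhere dense. By Fact~\ref{fact:discrete}, $\mathbb K$ defines $\mathbb Z$, hence $\mathbb N$, a contradiction.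
\end{proof}

\begin{example}[The sum of a small set with itself]\label{ex:sum}
Let $G$ be an infinite small set; we show that $G+G$ is nowhere dense. For $r>0$ put $K_r=G\cap[-r,r]$ and $X_r=K_r+K_r$. Then $X_r$ is compact, increases with $r$, and $\bigcup_rX_r=G+G$. If $K_r\neq\emptyset$, Fact~\ref{fact:mink} with $\eta=\frac14$ covers $K_r$ by at most $c\,\varepsilon^{-1/4}$ intervals of length $\varepsilon$. So $X_r$ is covered by at most $c^2\varepsilon^{-1/2}$ intervals of length $2\varepsilon$, of total length at most $2c^2\varepsilon^{1/2}$, which tends to $0$ as $\varepsilon\to0$. Hence $X_r$ is Lebesgue null and has empty interior, and Lemma~\ref{lem:union} applies.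

This settles (Dim 5) for $A=\{(x,y):x\in G,\ y\in x+G\}$: the coordinate projections of $A$ to $\mathbb R$ are $G$ and $G+G$, and $A\subseteq G\times\mathbb R$ has empty interior in $\mathbb R^2$, so $\dim A=0$.
\end{example}

For a general tame $g$ in place of the sum, the covering argument needs a Lipschitz constant. A tame function may be discontinuous, and its derivative may blow up near the frontier of a cell. We therefore cut $\mathbb R^m$ into cells and exhaust each cell by compact sets; Lemma~\ref{lem:union} also absorbs this exhaustion.

\begin{proposition}\label{prop:images}
Let $G$ be a small set and let $g:\mathbb R^m\to\mathbb R$ be tame. Then $g(G^m)$ is nowhere dense.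
\end{proposition}

\begin{proof}
If $G$ is finite or $m=0$, then $g(G^m)$ is finite. So let $G$ be infinite and $m\ge1$.

\emph{Compact pieces of cells.} Partition $\mathbb R^m$ into finitely many $C^1$ cells $C$ for $g$ as in Section~\ref{sec:tools}, with $p$ and $s$ as there. It suffices to show that $g(G^m\cap C)$ is nowhere dense for each $C$. The set $W=p^{-1}(p(C))$ is an open neighborhood of $C$, and $g\circ s\circ p$ is a $C^1$ function on $W$ which agrees with $g$ on $C$. Moreover $C=\{x\in W:s(p(x))=x\}$ is closed in $W$. Hence $C=\overline C\cap W$ is open in $\overline C$, and $\partial C:=\overline C\setminus C$ is closed. For $r>0$ put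
\[
C_r=\{x\in\overline C:|x|\le r,\ \operatorname{dist}(x,\partial C)\ge1/r\},
\]
omitting the last condition if $\partial C=\emptyset$. These sets are compact, contained in $C$, and increase with $r$. Their union is $C$, because a point of $C$ has positive distance from the closed set $\partial C$. Let $X_r=g(G^m\cap C_r)$. Since $g$ is continuous on $C$, the sets $X_r$ are compact; they form an increasing $\mathbb K$-definable family with union $g(G^m\cap C)$. By Lemma~\ref{lem:union} it remains to show that each $X_r$ has empty interior.

\emph{$g$ is Lipschitz on $C_r$.} Otherwise there are $x_k,y_k\in C_r$ with $|g(x_k)-g(y_k)|>k|x_k-y_k|$ for all $k\ge1$. As $g$ is bounded on $C_r$, we get $|x_k-y_k|\to0$. Passing to a subsequence, $x_k$ and $y_k$ converge to the same $x\in C_r$. But $g\circ s\circ p$ is $C^1$, hence Lipschitz, on a small ball around $x$, and agrees with $g$ at $x_k,y_k$; a contradiction. Let $\Lambda>0$ be a Lipschitz constant of $g$ on $C_r$.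

\emph{$X_r$ is null.} We may assume $G\cap[-r,r]\ne\emptyset$, since otherwise $X_r=\emptyset$. By Fact~\ref{fact:mink} with $\eta=\frac1{2m}$, there is $c$ such that for all $\varepsilon\in(0,1)$ the set $G\cap[-r,r]$ is covered by at most $c\,\varepsilon^{-1/(2m)}$ intervals of length $\varepsilon$. So $G^m\cap C_r\subseteq(G\cap[-r,r])^m$ is covered by at most $c^m\varepsilon^{-1/2}$ cubes of diameter $\sqrt m\,\varepsilon$. The image under $g$ of the part of $G^m\cap C_r$ in one such cube has diameter at most $\Lambda\sqrt m\,\varepsilon$, so it lies in an interval of length $2\Lambda\sqrt m\,\varepsilon$. Hence $X_r$ is covered by intervals of total length at most $2\Lambda\sqrt m\,c^m\varepsilon^{1/2}$. Letting $\varepsilon\to0$, we see that $X_r$ is Lebesgue null, so it has empty interior.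
\end{proof}

\section{A normal form for definable sets}\label{sec:normal}

We now express arbitrary definable sets through tame sets and one small set.

\subsection{Reduction to one small set}

Call a small set $E_0$ \emph{admissible} if $0\in E_0$ and either $E_0=\{0\}$ or $E_0$ contains arbitrarily small positive reals. For admissible $E_0$ let
\[
\mathfrak M(E_0)=\bigl(\mathcal R,(S)_{S\subseteq E_0^k,\ k\ge1}\bigr).
\]
It is a reduct of $\mathbb K^\#$, in the sense that all its definable sets are $\mathbb K^\#$-definable. If $E_0=\{0\}$, its definable sets are exactly the tame sets.

\begin{lemma}\label{lem:reduce}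
Every $\mathbb K^\#$-definable set is definable in $\mathfrak M(E_0)$ for some admissible $E_0$.
\end{lemma}

\begin{proof}
Let $A$ be $\mathbb K^\#$-definable. Its definition uses, besides $\mathcal R$, finitely many sets $E_1,\dots,E_s\in\mathcal G$ and finitely many sets $S_j\subseteq G_j^{k_j}$ with $G_j$ small.

\emph{Case I: every $E\in\mathcal G$ has finite boundary.} Then every $E\in\mathcal G$ is a finite union of points and intervals, so it is tame, and $\mathbb K$ defines only tame sets. The $G_j$ are tame and nowhere dense, hence finite by o-minimality. So the $S_j$ are finite and $A$ is tame. Take $E_0=\{0\}$.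

\emph{Case II: some $E\in\mathcal G$ has infinite boundary.} The boundary of a closed set is closed and nowhere dense, so here it is an infinite small set, and Lemma~\ref{lem:D} gives $H$. The set $\{0\}\cup H$ is closed because $H\cap[\varepsilon,\infty)$ is finite for all $\varepsilon>0$, and it is countable; so it is small. For each $i$ let $B_i=\operatorname{bd}(E_i)$, and let $M_i$ be the set of midpoints of the bounded components of $\mathbb R\setminus B_i$ that are contained in $E_i$. Each component of $\mathbb R\setminus B_i$ is open and contains at most one point of $M_i$; since $B_i$ is closed and nowhere dense, $B_i\cup M_i$ is closed and nowhere dense as well. Hence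
\[
E_0=\{0\}\cup H\cup\bigcup_i(B_i\cup M_i)\cup\bigcup_jG_j
\]
is small. It is admissible because $H$ has arbitrarily small elements.

A component of $\mathbb R\setminus B_i$ is connected and misses the boundary of $E_i$, so it is contained in $E_i$ or disjoint from it. Hence $E_i$ is the union of $B_i$, of all intervals $(a,b)$ with $a<b$ in $B_i$, $(a,b)\cap B_i=\emptyset$ and $\frac{a+b}2\in M_i$, and of at most two unbounded components of $\mathbb R\setminus B_i$, which are tame. Since $B_i,M_i\subseteq E_0$, the set $E_i$ is definable in $\mathfrak M(E_0)$. The sets $S_j\subseteq E_0^{k_j}$ are among the predicates of $\mathfrak M(E_0)$. So $A$ is definable in $\mathfrak M(E_0)$.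
\end{proof}

From here to the end of Section~\ref{sec:add} we fix an admissible $E_0$ and write $\mathfrak M=\mathfrak M(E_0)$.

\subsection{Traces and boundary functions}

For tame $P\subseteq\mathbb R^{m+n}$ and $x\in\mathbb R^n$ let
\[
P[x]=\{e\in E_0^m:(e,x)\in P\},\qquad x\sim_Px'\iff P[x]=P[x'].
\]
We call $P[x]$ the \emph{trace} of $P$ at $x$. The trace is the answer to the family of tame questions ``$(e,x)\in P$?'', asked for all $e\in E_0^m$. The normal form says that for each $\mathfrak M$-definable set, membership is decided by the answers to one such family.

To eliminate quantifiers we must understand how the trace at $(x,y)$ depends on the real variable $y$. Let $P\subseteq\mathbb R^{m+n+1}$ be tame. Take a cell decomposition of $\mathbb R^{m+n+1}$ partitioning $P$. Extend each of the finitely many functions whose graphs and bands make up the cells, over the various cells of the base $\mathbb R^{m+n}$, by $0$ to all of $\mathbb R^{m+n}$, and add the zero function. This gives tame functions $f_1,\dots,f_l:\mathbb R^{m+n}\to\mathbb R$ with $l\ge1$ such that for all $(e,x)\in\mathbb R^{m+n}$, membership of $y$ in $P_{(e,x)}=\{y:(e,x,y)\in P\}$ is constant on each component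 of $\mathbb R\setminus\{f_1(e,x),\dots,f_l(e,x)\}$. (The functions belonging to other base cells only add the point $0$ to the set that is removed.) We call $f_1,\dots,f_l$ \emph{boundary functions} for $P$.

Thus, when $y$ is none of the values $f_i(e,x)$ with $e\in E_0^m$, the trace at $(x,y)$ is governed by the cut that $y$ makes in the set of these values. When can a cut realized over $x$ also be realized over $x'$? It is not enough that the values over $x$ and over $x'$ are ordered in the same way.

\begin{example}\label{ex:gap}
For this illustration only, where nothing but the definition of traces matters, let $E_0=\{0\}\cup\{2^{-k}:k\ge1\}$. Let $f(e,x)=e+x$ for $e>0$ and $f(e,x)=0$ for $e\le0$, and let $P=\{(e,x,y):f(e,x)<y\}$. The trace at $(x,y)$ is $\{0\}$ if and only if $0<y\le e+x$ for all positive $e\in E_0$, that is, $0<y\le x$. So $\{(x,y):0<y\le x\}$ is a $\sim_P$-class, with projection $(0,\infty)$. The values over $x=1$ and over $x'=0$ are ordered in the same way: $0$ is below all $e+x$, and these are ordered as the $e$ are. But the gap between $0$ and the other values, which contains $y=\frac12$ over $x=1$, has closed up over $x'=0$. What tells the two points apart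 is the question whether $f(e,x)-\delta<f(0,x)$ for positive $e,\delta\in E_0$. For $\delta=\frac12$ no positive $e$ qualifies if $x=1$, while all small positive $e$ do if $x=0$.
\end{example}

So besides comparing values, we compare them up to an error $\delta\in E_0$. This is why an admissible set other than $\{0\}$ must contain arbitrarily small positive numbers; their reciprocals detect in the same way whether the values are bounded.

\begin{proposition}[Normal form]\label{prop:normal}
Every $\mathfrak M$-definable $A\subseteq\mathbb R^n$ is a union of $\sim_P$-classes for some $m$ and some tame $P\subseteq\mathbb R^{m+n}$.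
\end{proposition}

\begin{proof}
Call $A$ \emph{good} if the conclusion holds for it. Every tame $A$ is good: take $P=\mathbb R\times A$, so that $P[x]=E_0$ for $x\in A$ and $P[x]=\emptyset$ otherwise, and use $E_0\neq\emptyset$. If $E_0=\{0\}$, all $\mathfrak M$-definable sets are tame and we are done. So assume that $E_0$ contains arbitrarily small positive reals; in particular it has two elements $a\ne b$.

\emph{Finite lists of questions.} Given tame $P_1,\dots,P_k$ with $P_i\subseteq\mathbb R^{m_i+n}$, there is a tame $P$ with $\sim_P=\bigcap_i\sim_{P_i}$. Indeed, adding dummy variables replaces $P_i[x]$ by $P_i[x]\times E_0^{m-m_i}$ and does not change $\sim_{P_i}$; so we may assume $m_i=m$ for all $i$. Choose distinct $c_1,\dots,c_k\in\{a,b\}^k\subseteq E_0^k$ and put $P=\bigcup_i\{(e,c_i,x):(e,x)\in P_i\}\subseteq\mathbb R^{m+k+n}$. Then $P[x]=\bigcup_iP_i[x]\times\{c_i\}$ determines, and is determined by, all $P_i[x]$. Hence $A$ is good as soon as we find finitely many tame sets such that $A$ is a union of classes of the intersection of their equivalence relations.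

\emph{Boolean operations, preimages, basic sets.} It follows that the good subsets of $\mathbb R^n$ are closed under Boolean operations. Preimages of good sets under tame maps $h:\mathbb R^{n'}\to\mathbb R^n$ are good: replace $P$ by $\{(e,x'):(e,h(x'))\in P\}$. A set $S\subseteq E_0^k$ is good: let $P=\{(e,x)\in\mathbb R^{2k}:e=x\}$; then $P[x]=\{x\}$ for $x\in E_0^k$ and $P[x]=\emptyset$ otherwise, so each point of $E_0^k$ is a class.

\emph{Projections.} Let $A\subseteq\mathbb R^{n+1}$ be a union of $\sim_P$-classes with $P\subseteq\mathbb R^{m+n+1}$ tame, and let $f_1,\dots,f_l$ be boundary functions for $P$. We show that the projection of $A$ to $\mathbb R^n$ is a union of classes for the intersection of the equivalence relations given by the following tame sets, for all $i,j\le l$: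
\begin{itemize}
\item $Q_{ij}=\{(e,e',x):f_i(e,x)<f_j(e',x)\}$;
\item $Q'_{ij}=\{(e,e',\delta,x):\delta>0,\ f_j(e',x)-\delta<f_i(e,x)\}$;
\item $V_i^-=\{(e,\delta,x):\delta>0,\ f_i(e,x)<-1/\delta\}$ and $V_i^+=\{(e,\delta,x):\delta>0,\ f_i(e,x)>1/\delta\}$;
\item $R_i=\{(e,e',x):(e,x,f_i(e',x))\in P\}$;
\item $N_i^+$ and $N_i^-$, where $N_i^+$ is the set of $(e,x)$ such that all points sufficiently close to $f_i(e,x)$ and strictly to its right lie in $P_{(e,x)}$, and $N_i^-$ is defined likewise with left in place of right.
\end{itemize}
The first three items record the order of the values, their order up to an error, and their bounds; they serve to transfer cuts from one point to another. The last two record membership in $P$ at the values and next to them.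

Let $x,x'$ be equivalent with respect to all of these, and let $(x,y)\in A$. We look for $y'$ with $P[(x,y)]=P[(x',y')]$. Then $(x',y')\in A$, so $x'$ is in the projection of $A$, as required. Write $I=E_0^m\times\{1,\dots,l\}$, a nonempty set, and $f_\iota(x)=f_i(e,x)$ for $\iota=(e,i)\in I$. By the $Q_{ij}$, the values at $x$ and $x'$ are ordered alike: $f_\iota(x)<f_\kappa(x)$ if and only if $f_\iota(x')<f_\kappa(x')$, for all $\iota,\kappa\in I$.

\emph{Case 1: $y=f_\iota(x)$ for some $\iota=(e',i)$.} Put $y'=f_\iota(x')$. For $e\in E_0^m$ we have $e\in P[(x,y)]$ iff $(e,e')\in R_i[x]=R_i[x']$ iff $e\in P[(x',y')]$.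

\emph{Case 2: $y\ne f_\iota(x)$ for all $\iota\in I$.} Let $L=\{\iota:f_\iota(x)<y\}$ and $U=\{\iota:f_\iota(x)>y\}$, so $I=L\sqcup U$.

\emph{Claim: there is $y'$ with $f_\iota(x')<y'<f_\kappa(x')$ for all $\iota\in L$, $\kappa\in U$.}

Such a $y'$ is as desired. To see this, fix $e\in E_0^m$. Suppose first that $(e,i)\in L$ for some $i$, and choose $j$ such that $f_j(e,x)$ is greatest among the $f_i(e,x)$ with $(e,i)\in L$. Since the values are ordered alike, $f_j(e,x')$ is greatest among the $f_i(e,x')$ with $(e,i)\in L$, which are exactly those below $y'$; and $y'$ is none of the $f_i(e,x')$. So $y$ and $y'$ lie in the components immediately to the right of $f_j(e,x)$ and of $f_j(e,x')$, respectively. On these components membership in $P_{(e,x)}$ and in $P_{(e,x')}$ is constant, so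
\[
y\in P_{(e,x)}\iff(e,x)\in N_j^+\iff(e,x')\in N_j^+\iff y'\in P_{(e,x')}.
\]
If no $(e,i)$ is in $L$, then all are in $U$; choose $j$ such that $f_j(e,x)$ is least among the $f_i(e,x)$. Then $f_j(e,x')$ is least among the $f_i(e,x')$, the points $y,y'$ lie in the components immediately to the left, and the same chain of equivalences holds with $N_j^-$.

\emph{Proof of the claim.} Suppose $L=\emptyset$. Then all $f_\iota(x)$ are greater than $y$. Choose a positive $\delta\in E_0$ with $-1/\delta<y$. No $\iota$ satisfies $f_\iota(x)<-1/\delta$, and by the $V_i^-$ no $\iota$ satisfies $f_\iota(x')<-1/\delta$. So $y'=-1/\delta-1$ works. If $U=\emptyset$, choose a positive $\delta\in E_0$ with $1/\delta>y$; no $\iota$ satisfies $f_\iota(x)>1/\delta$, by the $V_i^+$ the same holds at $x'$, and $y'=1/\delta+1$ works.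

Now let $L,U\ne\emptyset$. As the values are ordered alike, $f_\iota(x')<f_\kappa(x')$ for $\iota\in L$, $\kappa\in U$, so
\[
s=\sup_{\iota\in L}f_\iota(x')\ \le\ t=\inf_{\kappa\in U}f_\kappa(x').
\]
If $s<t$, any $y'\in(s,t)$ works. If $s=t$ and neither bound is attained, $y'=s$ works. It remains to exclude that $s=t$ and one of the bounds is attained.
\begin{itemize}
\item Suppose $t=f_\kappa(x')$ with $\kappa\in U$. Since $s=t$, for each positive $\delta\in E_0$ there is $\iota\in L$ with $f_\kappa(x')-\delta<f_\iota(x')$. By the $Q'_{ij}$ we get $f_\kappa(x)-\delta<f_\iota(x)<y$. Letting $\delta\to0$ in $E_0$ gives $f_\kappa(x)\le y$, contradicting $\kappa\in U$.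
\item Suppose $s=f_\iota(x')$ with $\iota\in L$. Since $s=t$, for each positive $\delta\in E_0$ there is $\kappa\in U$ with $f_\kappa(x')-\delta<f_\iota(x')$. By the $Q'_{ij}$ we get $y-\delta<f_\kappa(x)-\delta<f_\iota(x)$. Letting $\delta\to0$ in $E_0$ gives $y\le f_\iota(x)$, contradicting $\iota\in L$.
\end{itemize}
This proves the claim. So the good sets contain the tame sets and the predicates of $\mathfrak M$, and are closed under Boolean operations, preimages under tame maps (which covers substitution of terms and of parameters) and projections. Hence all $\mathfrak M$-definable sets are good.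
\end{proof}

\subsection{Small fibers in small families}

The normal form pins down where a fiber can fail to be open, uniformly in the parameter.

\begin{corollary}\label{cor:fiber}
Let $A\subseteq\mathbb R^{n+1}$ be $\mathfrak M$-definable. There are $m$ and tame $f_1,\dots,f_l:\mathbb R^{m+n}\to\mathbb R$ such that for every $x\in\mathbb R^n$, with $\Phi_x=\bigcup_if_i(E_0^m\times\{x\})$, the set $A_x\setminus\overline{\Phi_x}$ is open. In particular, if $A_x$ has empty interior, then $A_x\subseteq\overline{\Phi_x}$.
\end{corollary}

\begin{proof}
Take $P$ for $A$ from Proposition~\ref{prop:normal}, and boundary functions $f_1,\dots,f_l$ for $P$. If $y,y'$ lie in the same component of $\mathbb R\setminus\overline{\Phi_x}$, then no $f_i(e,x)$ with $e\in E_0^m$ lies in the closed interval between $y$ and $y'$. So $e\in P[(x,y)]$ iff $e\in P[(x,y')]$ for every $e\in E_0^m$, that is, $(x,y)\sim_P(x,y')$, and hence $y\in A_x$ iff $y'\in A_x$. Thus $A_x\setminus\overline{\Phi_x}$ is a union of components of the open set $\mathbb R\setminus\overline{\Phi_x}$.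
\end{proof}

\begin{corollary}\label{cor:line}
Every $\mathfrak M$-definable $A\subseteq\mathbb R$ with empty interior is contained in a small set. In particular it is nowhere dense.
\end{corollary}

\begin{proof}
Corollary~\ref{cor:fiber} with $n=0$ gives $A\subseteq\overline{\bigcup_if_i(E_0^m)}$. This closed set is $\mathbb K$-definable, since $E_0$ is and the $f_i$ are tame. It is nowhere dense by Proposition~\ref{prop:images}.
\end{proof}

Note that the small set is $\mathbb K$-definable although $A$ is only $\mathfrak M$-definable. This lets us apply Proposition~\ref{prop:images} once more, and it gives the statement we were after.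

\begin{proposition}\label{prop:key}
Let $Z\subseteq\mathbb R^n$ and $A\subseteq Z\times\mathbb R$ be $\mathfrak M$-definable, with $\dim Z\le0$ and $A_z$ of empty interior for every $z\in Z$. Then $\bigcup_{z\in Z}A_z$ is nowhere dense.
\end{proposition}

\begin{proof}
Since $\dim Z\le0$, each of the $n$ coordinate projections of $Z$ to $\mathbb R$ has empty interior, so by Corollary~\ref{cor:line} the $j$-th one lies in a small set $F_j$. Then $G=E_0\cup F_1\cup\dots\cup F_n$ is small and $Z\subseteq G^n$. With $m$ and $f_i$ as in Corollary~\ref{cor:fiber},
\[
\bigcup_{z\in Z}A_z\ \subseteq\ \bigcup_{z\in Z}\overline{\textstyle\bigcup_if_i(E_0^m\times\{z\})}\ \subseteq\ \overline{\textstyle\bigcup_if_i(G^{m+n})},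
\]
and the last set is nowhere dense by Proposition~\ref{prop:images}.
\end{proof}

\section{Baire category in higher dimensions}\label{sec:baire}

In this section and the next, ``definable'' means $\mathfrak M$-definable unless another structure is named. Corollary~\ref{cor:line} says that definable subsets of the line are nowhere dense as soon as they have empty interior. We lift this to $\mathbb R^k$. On the way we show that if many fibers of a definable set have interior, then so does the set.

\begin{lemma}\label{lem:baire}
For all $k,j\ge0$:
\begin{itemize}
\item[$(I_k)$] every definable subset of $\mathbb R^k$ with empty interior is nowhere dense;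
\item[$(F_{k,j})$] if $S\subseteq\mathbb R^{k+j}$ is definable and $\{x\in\mathbb R^k:S_x\text{ has interior in }\mathbb R^j\}$ has interior, then $S$ has interior.
\end{itemize}
\end{lemma}

\begin{proof}
$(I_0)$ is trivial and $(I_1)$ is Corollary~\ref{cor:line}.

\emph{$(I_k)$ implies $(F_{k,j})$.} Let $O\ne\emptyset$ be an open subset of the set of $x$ whose fiber $S_x$ has interior. For boxes $b\subseteq\mathbb R^j$ with rational endpoints let $X_b=\{x\in\mathbb R^k:b\subseteq S_x\}$, a definable set. These countably many sets cover $O$. By Baire's theorem some $X_b$ is somewhere dense, so it has interior by $(I_k)$. Then $S\supseteq X_b\times b$ has interior.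

\emph{$(I_k)$ and $(I_1)$ imply $(I_{k+1})$.} Let $S\subseteq\mathbb R^{k+1}$ be definable with empty interior, and suppose that $S$ is dense in $B\times J$ for a box $B\subseteq\mathbb R^k$ and a nonempty open interval $J$. By $(F_{k,1})$ the set of $x$ such that $S_x$ has interior has itself empty interior, so it is nowhere dense by $(I_k)$. Shrinking $B$, we may assume that for every $x\in B$ the fiber $S_x$ has empty interior, hence is nowhere dense by $(I_1)$. So each $x\in B$ lies in one of the definable sets $Y_{r,s}=\{x\in B:S_x\cap(r,s)=\emptyset\}$ with $r<s$ rational and $(r,s)\subseteq J$. By Baire's theorem and $(I_k)$ some $Y_{r,s}$ contains a box $B'$. Then $S\cap(B'\times(r,s))=\emptyset$, contradicting density.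
\end{proof}

Two consequences will be used constantly.

\begin{corollary}\label{cor:cons}
\begin{itemize}
\item[\textup{(i)}] If a finite union of definable subsets of $\mathbb R^k$ has interior, then so does one of them. Hence $\dim(A\cup B)=\max(\dim A,\dim B)$ for definable $A,B\subseteq\mathbb R^n$.
\item[\textup{(ii)}] Let $A\subseteq\mathbb R^{n+m}$ be definable in some expansion of the real field. Then each $A(p)$ is definable in that expansion.
\end{itemize}
\end{corollary}

\begin{proof}
(i) By $(I_k)$, definable sets without interior are nowhere dense, and a finite union of nowhere dense sets is nowhere dense. The second statement follows since $\pi(A\cup B)=\pi(A)\cup\pi(B)$ for each coordinate projection $\pi$.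

(ii) For $0\le k\le m$, the set $\{x:\dim A_x\ge k\}$ is the union, over the finitely many coordinate projections $\rho:\mathbb R^m\to\mathbb R^k$, of the sets $\{x:\rho(A_x)\text{ has interior}\}$: if a projection of $A_x$ to $k'\ge k$ coordinates has interior, so does its projection to any $k$ of these. Having interior is a first-order condition, so $\{x:\dim A_x\ge k\}$ is definable, and hence so are the sets $A(p)$.
\end{proof}

\section{Additivity}\label{sec:add}

For $m\ge0$ let $\mathrm{Add}(m)$ be the statement: \emph{for all $n$ and all nonempty definable $A\subseteq\mathbb R^{n+m}$ with projection $X\subseteq\mathbb R^n$, if $\dim A_x=p$ for all $x\in X$, then $\dim A=\dim X+p$.} The statement $\mathrm{Add}(0)$ is trivial. We prove $\mathrm{Add}(1)$, where Proposition~\ref{prop:key} is used, and then proceed one fiber coordinate at a time.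

\begin{lemma}\label{lem:add1}
$\mathrm{Add}(1)$ holds.
\end{lemma}

\begin{proof}
Here $p\in\{0,1\}$.

\emph{Lower bound.} If $p=0$, then $\dim A\ge\dim X$, because the coordinate projections of $X$ are coordinate projections of $A$. Let $p=1$ and $q=\dim X$, and let $\sigma:\mathbb R^n\to\mathbb R^q$ be a coordinate projection such that $\sigma(X)$ has interior. For $u=\sigma(x)$ with $x\in X$, the fiber of $(\sigma\times\mathrm{id})(A)\subseteq\mathbb R^{q+1}$ over $u$ contains $A_x$, so it has interior. By $(F_{q,1})$ the set $(\sigma\times\mathrm{id})(A)$ has interior, so $\dim A\ge q+1$.

\emph{Upper bound.} Let $k=\dim A$ and let $\tau$ be a coordinate projection such that $\tau(A)$ has interior in $\mathbb R^k$. If $\tau$ omits the last coordinate, then $\tau(A)$ is a projection of $X$ and $k\le\dim X\le\dim X+p$. Otherwise, up to the order of coordinates, $\tau=\sigma\times\mathrm{id}$ with $\sigma:\mathbb R^n\to\mathbb R^{k-1}$, and $\tau(A)\supseteq O\times J$ with $O\subseteq\mathbb R^{k-1}$ and $J\subseteq\mathbb R$ nonempty and open. Then $\sigma(X)\supseteq O$, so $\dim X\ge k-1$. This settles $p=1$.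

Let $p=0$. We have to find one more direction in which $X$ is fat. It must come from the fibers of $\sigma$ in $X$, since these have to be large enough to fill $J$. For $u\in O$ let $X_u=\{x\in X:\sigma(x)=u\}$. Then $\bigcup_{x\in X_u}A_x\supseteq J$, while each $A_x$ has empty interior. By Proposition~\ref{prop:key}, applied with $Z=X_u$, we get $\dim X_u\ge1$. So for each $u\in O$ there is a coordinate function $\theta_j:\mathbb R^n\to\mathbb R$ such that $\theta_j(X_u)$ has interior. Such a coordinate is not used by $\sigma$, because the coordinates used by $\sigma$ are constant on $X_u$. The definable sets $O_j=\{u\in O:\theta_j(X_u)\text{ has interior}\}$, for $j$ not used by $\sigma$, cover $O$, so some $O_j$ has interior by Corollary~\ref{cor:cons}(i). The fiber of $(\sigma,\theta_j)(X)\subseteq\mathbb R^k$ over $u\in O$ is $\theta_j(X_u)$. By $(F_{k-1,1})$ the set $(\sigma,\theta_j)(X)$ has interior, so $\dim X\ge k$.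
\end{proof}

\begin{lemma}\label{lem:addm}
$\mathrm{Add}(m)$ implies $\mathrm{Add}(m+1)$. Hence $\mathrm{Add}(m)$ holds for all $m$.
\end{lemma}

\begin{proof}
Let $A\subseteq\mathbb R^{n+m+1}$ be definable and nonempty with projection $X\subseteq\mathbb R^n$, and let $\dim A_x=p$ for all $x\in X$. We fiber $A$ over $\mathbb R^{n+m}$ and then over $\mathbb R^n$. For $i=0,1$ let $B^i\subseteq\mathbb R^{n+m}$ be the set of $(x,y)$ whose fiber $A_{(x,y)}\subseteq\mathbb R$ has dimension $i$; it is definable by Corollary~\ref{cor:cons}(ii). Apply $\mathrm{Add}(1)$ (Lemma~\ref{lem:add1}) to the part of $A$ over each nonempty $B^i$ and, for $x\in X$, to the part of $A_x\subseteq\mathbb R^{m+1}$ over each nonempty $B^i_x$. With Corollary~\ref{cor:cons}(i) this gives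
\[
\dim A=\max_i(\dim B^i+i),\qquad p=\dim A_x=\max_i(\dim B^i_x+i)\quad(x\in X).
\]
The dimensions of $B^0_x$ and $B^1_x$ may vary with $x$. So partition $X$ into the finitely many nonempty definable sets $X_{\bar p}=\{x\in X:(\dim B^0_x,\dim B^1_x)=\bar p\}$, $\bar p=(p_0,p_1)$. Each $\bar p$ that occurs satisfies $\max(p_0,p_1+1)=p$. The part of $B^i$ over $X_{\bar p}$ has dimension $\dim X_{\bar p}+p_i$: this is $\mathrm{Add}(m)$ if $p_i\ne-\infty$, and if $p_i=-\infty$ this part is empty. By Corollary~\ref{cor:cons}(i), $\dim B^i=\max_{\bar p}(\dim X_{\bar p}+p_i)$. Hence
\[
\dim A=\max_{\bar p}\bigl(\dim X_{\bar p}+\max_i(p_i+i)\bigr)=\max_{\bar p}(\dim X_{\bar p}+p)=\dim X+p.\qedhere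
\]
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A} and of \textup{(1)}$\Rightarrow$\textup{(3)},\textup{(4)} in Theorem~\ref{thm:B}]
Let $A\subseteq\mathbb R^{n+m}$ be $\mathbb K^\#$-definable and $p\ne-\infty$. By Lemma~\ref{lem:reduce}, $A$ is definable in $\mathfrak M(E_0)$ for some admissible $E_0$; we use the results of Sections~\ref{sec:normal}--\ref{sec:add} for this $E_0$. The set $A'=\{(x,y)\in A:x\in A(p)\}$ has projection $A(p)$, and all its nonempty fibers have dimension $p$. If $A'\ne\emptyset$, then $\mathrm{Add}(m)$ gives $\dim A'=\dim A(p)+p$. If $A'=\emptyset$, then $A(p)=\emptyset$ and both sides are $-\infty$. By Corollary~\ref{cor:cons}(ii) all sets $A(p)$, including $A(-\infty)$, are $\mathbb K^\#$-definable, and they are $\mathbb K$-definable if $A$ is. So (Dim 5) holds on $\mathbb K^\#$ and on $\mathbb K$.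
\end{proof}

\section{The equivalences, and the role of closedness}\label{sec:equiv}

\begin{proof}[Proof of the remaining implications of Theorem~\ref{thm:B}]
We have shown (1)$\Rightarrow$(4). We prove (4)$\Rightarrow$(3)$\Rightarrow$(2)$\Rightarrow$(1) and (4)$\Rightarrow$(5)$\Rightarrow$(1).

(4)$\Rightarrow$(3): Every $\mathbb K$-definable set is $\mathbb K^\#$-definable, and $\dim$ is the same function. The sets $A(p)$ are $\mathbb K$-definable when $A$ is, by Corollary~\ref{cor:cons}(ii), whose proof does not use the standing assumption.

(3)$\Rightarrow$(2): Suppose that $S\subseteq\mathbb R$ is $\mathbb K$-definable, has empty interior and is dense in a nonempty open interval $I$. Let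
\[
A=\bigl(\{0\}\times(S\cap I)\bigr)\cup\bigl(\{1\}\times(I\setminus S)\bigr).
\]
The fibers over $0$ and $1$ are nonempty. The first has empty interior because $S$ has, the second because $S$ is dense in $I$. So $A(0)=\{0,1\}$ has dimension $0$, and (Dim 5) gives $\dim A=0$. But $A$ projects onto $I$, so $\dim A\ge1$, a contradiction.

(2)$\Rightarrow$(1): If $\mathbb N$ is definable, so is $\mathbb Q$, which is dense and has empty interior.

(4)$\Rightarrow$(5): The last two arguments apply verbatim to $\mathbb K^\#$.

(5)$\Rightarrow$(1): Every $\mathbb K$-definable set is $\mathbb K^\#$-definable.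
\end{proof}

\begin{remark}[Closedness matters]
The proofs of (3)$\Rightarrow$(2)$\Rightarrow$(1) work for arbitrary expansions of the real field. But (1)$\Rightarrow$(3) fails if $E$ is not required to be closed. Let $E$ be the set of real algebraic numbers. The theory $T$ of $\langle\mathbb R,+,\cdot,E\rangle$ is decidable by a theorem of A.~Robinson \cite{Rob}. We deduce that $\langle\mathbb R,+,\cdot,E\rangle$ does not define $\mathbb N$. Suppose that $\mathbb N$ were defined by a formula $\nu(x,c)$ with a tuple $c$ of parameters. For a sentence $\sigma$ of arithmetic and a tuple $z$ let $\sigma^z$ be the relativization of $\sigma$ to $\nu(\cdot,z)$. Let $Q$ be Robinson arithmetic, which is finitely axiomatized and essentially undecidable; that is, no consistent theory containing $Q$ is decidable. Consider the set of all $\sigma$ such that $T$ contains the sentence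
\[
\text{``for all $z$, if $\nu(\cdot,z)$ is closed under the arithmetical operations and $Q^z$ holds, then $\sigma^z$.''}
\]
(Closure under the operations includes containing $0$, so that each such $\nu(\cdot,z)$ is the universe of a structure for the language of arithmetic.) This set is closed under logical consequence and contains $Q$. It is decidable since $T$ is, and consistent, since taking $z=c$ shows that all its members are true in $\mathbb N$. This contradicts the essential undecidability of $Q$. So $\mathbb N$ is not definable. But $E$ is dense in $\mathbb R$ and has empty interior, so (2) fails, and hence so does (Dim 5).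
\end{remark}

\begin{thebibliography}{9}

\bibitem{source}
\emph{Dimension in topological structures: topological closure and local property},
\url{http://immi.karimmi.de/paper/local-dimension.pdf}.

\bibitem{vdD}
van den Dries, \emph{Tame Topology and O-minimal Structures}.

\bibitem{FHM}
Fornasiero, Hieronymi, Miller, \emph{A dichotomy for expansions of the real field}, Proc.\ AMS \textbf{141} (2013).

\bibitem{H}
Hieronymi, \emph{Defining the set of integers in expansions of the real field by a closed discrete set}, Proc.\ AMS \textbf{138} (2010).

\bibitem{Rob}
A.~Robinson, \emph{Solution of a problem of Tarski}, Fund.\ Math.\ \textbf{47} (1959).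

\end{thebibliography}

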